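# Fourier multipliers, random signs and lamplighters: groups on which an operator escapes the bimodule of its own multipliers

## 1. Amenable discrete groups: recovering an operator from its multipliers

Let $G$ be a discrete group, acting on $\ell^2(G)$ by $\lambda_s\delta_t=\delta_{st}$. Inner products are linear in the first variable. We write $R_{s,t}=\langle R\delta_t,\delta_s\rangle$ for the matrix entries of $R\in B(\ell^2(G))$ and $e_{s,t}$ for the matrix units. Thus $(\lambda_r)_{s,t}=1$ if $r=st^{-1}$ and $0$ otherwise, so that $e_{s,t}=e_{s,s}\lambda_{st^{-1}}e_{t,t}$. The group von Neumann algebra is $L(G)=\{\lambda_s\}''$, which is the ultraweak closure of $\operatorname{span}\{\lambda_s\}$. The Fourier algebra $A(G)$ consists of the functions $u(s)=\langle\lambda_s\xi,\eta\rangle$ with $\xi,\eta\in\ell^2(G)$. For example $\delta_r\in A(G)$ for every $r\in G$, since $\delta_r(s)=\langle\lambda_s\delta_e,\delta_r\rangle$.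

For $u\in A(G)$ let $M_u$ be the Schur multiplier
$$M_u(R)_{s,t}=u(st^{-1})R_{s,t}.\tag{2}$$
(The number (1) is reserved for the condition we shall study.) This is a bounded map on $B(\ell^2(G))$. Indeed, let $u(s)=\langle\lambda_s\xi,\eta\rangle$ and define $V\delta_t=\delta_t\otimes\lambda_t^*\xi$ and $W\delta_s=\delta_s\otimes\lambda_s^*\eta$. These extend to operators $\ell^2(G)\to\ell^2(G)\otimes\ell^2(G)$ of norms $\|\xi\|$ and $\|\eta\|$. The $(s,t)$ entry of $W^*(R\otimes1)V$ is $R_{s,t}\langle\lambda_t^*\xi,\lambda_s^*\eta\rangle=R_{s,t}\,u(st^{-1})$. So $M_u(R)=W^*(R\otimes1)V$, and $M_u$ is normal (ultraweakly continuous), completely bounded, and of norm at most $\|\xi\|\|\eta\|$.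

On $L(G)$ the map $M_u$ is the Fourier multiplier $\lambda_s\mapsto u(s)\lambda_s$. How much of an operator $T$ survives in the family $\{M_u(T):u\in A(G)\}$? If $G$ is finite, then $1\in A(G)$ and $T=M_1(T)$ is a member of the family. If $G=\mathbb Z$, then $u_n(k)=\max(0,1-|k|/n)$ is in $A(\mathbb Z)$, and $M_{u_n}(T)\to T$ is Fejér summation along the diagonals of the matrix of $T$. The same works for every amenable group.

**Proposition 1.** Let $G$ be an amenable discrete group. There is a net $(u_i)$ in $A(G)$ with $\|M_{u_i}\|\le1$ and $M_{u_i}(T)\to T$ ultraweakly for all $T\in B(\ell^2(G))$.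

**Proof.** Let $(E_i)$ be a Følner net of finite sets and put $\xi_i=|E_i|^{-1/2}1_{E_i}$, a unit vector. Then $u_i(s)=\langle\lambda_s\xi_i,\xi_i\rangle=|sE_i\cap E_i|/|E_i|\to1$ for each $s$, and $\|M_{u_i}\|\le\|\xi_i\|^2=1$. The entries of $M_{u_i}(T)$ converge to those of $T$, and $\|M_{u_i}(T)\|\le\|T\|$. On bounded sets, entrywise convergence is ultraweak convergence. $\square$

What changes for a general group? The net may fail to exist. But we may also ask for much less: multiply the operators $M_u(T)$ on both sides by elements of $L(G)$, and ask only that $T$ be a limit of sums of such products, with choices depending on $T$. This is a real relaxation. Let $G$ be any discrete group and $0\ne T\in L(G)$. Each diagonal $s\mapsto T_{s,r^{-1}s}$ is constant, say equal to $c_r$, because $T$ commutes with right translations. Some $c_r$ is nonzero, and $M_{\delta_r}(T)=c_r\lambda_r$. Multiplying by $\lambda_{r^{-1}}$ gives $1$, and multiplying $1$ by $L(G)$ gives all of $L(G)$, in particular $T$. So every $T\in L(G)$ is recovered, on every discrete group.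 The diagonal operators are recovered too, since $M_u(T)=u(e)T$ for $T\in\ell^\infty(G)$. Does some group have an operator that is not recovered?

## 2. The bimodule condition and the theorems

Let $G$ be a locally compact group with left Haar measure, $\lambda$ its left regular representation on $L^2(G)$, and $L(G)=\{\lambda_s:s\in G\}''$. As above, $A(G)$ is the set of coefficients $s\mapsto\langle\lambda_s\xi,\eta\rangle$. For $u\in A(G)$ let $\widehat\Theta(u):B(L^2(G))\to B(L^2(G))$ be the unique normal completely bounded $L^\infty(G)$-bimodule map with $\widehat\Theta(u)(\lambda_s)=u(s)\lambda_s$ for all $s$. When $G$ is discrete this is $M_u$. Indeed the bimodule property gives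
$$e_{s,s}\widehat\Theta(u)(R)e_{t,t}=R_{s,t}\,e_{s,s}\widehat\Theta(u)(\lambda_{st^{-1}})e_{t,t}=u(st^{-1})R_{s,t}\,e_{s,t}.$$

For $\mathcal S\subseteq B(L^2(G))$ let $\mathrm{Bim}_{L(G)}(\mathcal S)$ be the ultraweakly closed linear span of $\{xSy:x,y\in L(G),\ S\in\mathcal S\}$. The group $G$ satisfies condition (1) if every $T\in B(L^2(G))$ satisfies
$$T\in\mathrm{Bim}_{L(G)}\{\widehat\Theta(u)(T):u\in A(G)\}.\tag{1}$$

The problem of deciding whether some group fails (1) comes from "Crossed products of operator spaces and applications to Harmonic Analysis of non commutative groups". It is known that every locally compact group with the approximation property AP satisfies (1); for discrete groups we define AP and prove this in Section 3.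

**Definition (lamplighter groups).** For a discrete group $\Lambda$,
$$\mathbb Z/2\wr\Lambda=\{(\varepsilon,n):n\in\Lambda,\ \varepsilon:\Lambda\to\{\pm1\},\ \varepsilon=-1\text{ at finitely many points}\},$$
with $(\varepsilon,n)(\varepsilon',n')=(\varepsilon\cdot n\varepsilon',\,nn')$ and $(n\varepsilon')(p)=\varepsilon'(n^{-1}p)$.

Think of $\varepsilon$ as a configuration of lamps on $\Lambda$, lit where $\varepsilon=-1$, and of $n$ as the position of a walker. Write $\mathbf 1$ for the configuration with all lamps off. For $\Lambda=\mathbb Z$ and $s$ with only the lamp at $0$ lit, $(\mathbf 1,1)(s,0)=(1\cdot s,1)$, where the configuration $1\cdot s$ (the translate of $s$ by $1\in\mathbb Z$) has only the lamp at $1$ lit.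

**Theorem 1.** Let $N$ be a discrete group without AP and $\Lambda$ any infinite discrete group. Then $N\times(\mathbb Z/2\wr\Lambda)$ fails condition (1).

Lattices in $SL_r(\mathbb R)$, $r\ge3$, do not have AP (Lafforgue–de la Salle, Duke Math. J. 160 (2011)). So $SL_3(\mathbb Z)$ lacks AP, and
$$G=SL_3(\mathbb Z)\times(\mathbb Z/2\wr\mathbb Z)$$
is a countable discrete group failing (1).

**Theorem 2.** For a discrete group $N$ the following are equivalent:

- (a) $N$ has AP.
- (b) $N\times C$ satisfies (1) for every discrete group $C$ with AP.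
- (c) $N\times(\mathbb Z/2\wr\mathbb Z)$ satisfies (1).
- (d) $N\times(\mathbb Z/2\wr\Lambda)$ satisfies (1) for some infinite discrete group $\Lambda$.

**Theorem 3.** Condition (1) passes from a locally compact group to its open subgroups and to its direct factors. Hence every locally compact group that has an open subgroup, or a direct factor, of the form in Theorem 1 fails (1).

To disprove (1) for one operator we separate by a functional. The normal functionals on $B(H)$ are the $\Omega(R)=\sum_j\langle R\xi_j,\eta_j\rangle$ with $\sum_j\|\xi_j\|^2<\infty$ and $\sum_j\|\eta_j\|^2<\infty$. An ultraweakly closed subspace is the intersection of the kernels of the normal functionals vanishing on it. For the bimodules above, it is enough to test group elements: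
$$\Omega=0\text{ on }\mathrm{Bim}_{L(G)}(\mathcal S)\iff\Omega(\lambda_gS\lambda_h)=0\text{ for all }g,h\in G,\ S\in\mathcal S.\tag{3}$$
To see the nontrivial direction, fix $S$ and $h$. The functional $x\mapsto\Omega(xS\lambda_h)$ is normal and vanishes on $\operatorname{span}\{\lambda_g\}$, hence on $L(G)$. Then fix $x\in L(G)$; the functional $y\mapsto\Omega(xSy)$ is normal and vanishes on $\operatorname{span}\{\lambda_h\}$, hence on $L(G)$.

## 3. The predual of the multiplier algebra and the approximation property

Let $N$ be a discrete group, and let $M_0A(N)$ be the space of completely bounded multipliers of $A(N)$. We use three facts.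

- **(F1)** A function $u$ on $N$ is in $M_0A(N)$ iff $M_u$, defined by (2), is a bounded map on $B(\ell^2(N))$, and $\|u\|_{M_0A}=\|M_u\|$ (Bożejko–Fendler 1984).
- **(F2)** Let $Q(N)\subseteq M_0A(N)^*$ be the norm closure of the functionals $u\mapsto\sum_rf(r)u(r)$, $f\in\ell^1(N)$. Then $Q(N)^*=M_0A(N)$ (De Cannière–Haagerup). The group $N$ has AP iff the constant function $1$ is in the $\sigma(M_0A(N),Q(N))$-closure of $A(N)$ (Haagerup–Kraus, Trans. AMS 344 (1994)).
- **(F3)** Restriction to a subgroup maps $A(G)$ into $A(N)$ (Herz).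

We take the criterion in (F2) as our definition of AP. Here are some examples. By Section 1, each coefficient $u(s)=\langle\lambda_s\xi,\eta\rangle$ is in $M_0A(N)$ with norm at most $\|\xi\|\|\eta\|$. The constant $1$ has $M_1=\mathrm{id}$ and norm $1$. Evaluation $u\mapsto u(r)$ is an element of $Q(N)$, of norm $1$: it is bounded by $\|M_u\|$ because $M_u(\lambda_r)=u(r)\lambda_r$, and it takes the value $1$ at $u=1$. An amenable discrete group has AP: the net of Proposition 1 is bounded by $1$ in $M_0A(N)$ and converges to $1$ pointwise. So it converges on finitely supported $f$, hence on their norm closure, which is $Q(N)$ (since $|\sum_r f(r)u(r)|\le\|f\|_1\|u\|_{M_0A}$).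

The elements of $Q(N)$ that we meet are matrix coefficients of $u\mapsto M_u(T)$. For $T\in B(\ell^2(N))$ and $\xi,\eta\in\ell^2(N)$, the functional $u\mapsto\langle M_u(T)\xi,\eta\rangle$ is in $Q(N)$. If $\xi,\eta$ are finitely supported, it is a finite combination of point evaluations. In general, approximate $\xi,\eta$ by finitely supported $\xi',\eta'$ and use
$$|\langle M_u(T)\xi,\eta\rangle-\langle M_u(T)\xi',\eta'\rangle|\le\|u\|_{M_0A}\|T\|\bigl(\|\xi-\xi'\|\|\eta\|+\|\xi'\|\|\eta-\eta'\|\bigr).\tag{4}$$

**Proposition 2.** Let $N$ be a discrete group with AP. Every $T\in B(\ell^2(N))$ is in the ultraweakly closed linear span of $\{M_u(T):u\in A(N)\}$. In particular $N$ satisfies (1).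

**Proof.** Let $\Omega=\sum_j\langle\,\cdot\,\xi_j,\eta_j\rangle$ be a normal functional vanishing on all $M_u(T)$, $u\in A(N)$. The functional $\varphi(u)=\Omega(M_u(T))$ on $M_0A(N)$ is the norm-convergent sum of the functionals $\langle M_u(T)\xi_j,\eta_j\rangle$, because the $j$th one has norm at most $\|T\|\|\xi_j\|\|\eta_j\|$. So $\varphi\in Q(N)$. It vanishes on $A(N)$ and is $\sigma(M_0A(N),Q(N))$-continuous, so AP gives $0=\varphi(1)=\Omega(T)$. Since $\Omega$ was arbitrary, the claim follows. $\square$

Could a failure of AP be turned into a failure of (1)? We first show that every element of $Q(N)$ is a single matrix coefficient.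

**Lemma 1.** Every $\varphi\in Q(N)$ has the form
$$\varphi(u)=\langle M_u(T)b,a\rangle\qquad(u\in M_0A(N))$$
with $T\in B(\ell^2(N))$ and $a,b\in\ell^2(N)$, $a,b\ge0$.

**Proof.** Write $\varphi_{T,a,b}(u)=\langle M_u(T)b,a\rangle$ and
$$B=\{\varphi_{T,a,b}:\|T\|\le1,\ a,b\ge0,\ \|a\|_2\le1,\ \|b\|_2\le1\}.$$
By (4), $B\subseteq Q(N)$. We show that $B$ contains the open unit ball of $Q(N)$; scaling $T$ then gives the lemma.

**Step 1: $B$ is closed under countable convex combinations.** This step merges many triples $(T_j,a_j,b_j)$ into one. Let $t_j>0$, $\sum_jt_j=1$, $\varphi_{T_j,a_j,b_j}\in B$. Put $a=(\sum_jt_ja_j^2)^{1/2}$ and $b=(\sum_jt_jb_j^2)^{1/2}$, computed pointwise. Then $\|a\|^2=\sum_jt_j\|a_j\|^2\le1$, and likewise $\|b\|\le1$. Let $A_j$ and $B_j$ be the diagonal operators with entries $\sqrt{t_j}\,a_j/a$ and $\sqrt{t_j}\,b_j/b$, with entry $0$ where the denominator vanishes. Then $\sum_jA_j^2\le1$ and $\sum_jB_j^2\le1$. Where $a$ vanishes, every $a_j$ vanishes; so $A_ja=\sqrt{t_j}\,a_j$, and similarly $B_jb=\sqrt{t_j}\,b_j$.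

For contractions $S_j$, Cauchy–Schwarz gives
$$\sum_j|\langle A_jS_jB_j\xi,\eta\rangle|\le\sum_j\|B_j\xi\|\|A_j\eta\|\le\Bigl(\sum_j\|B_j\xi\|^2\Bigr)^{1/2}\Bigl(\sum_j\|A_j\eta\|^2\Bigr)^{1/2}\le\|\xi\|\|\eta\|.$$
So $\sum_jA_jS_jB_j$ converges weakly to a contraction. Let $T=\sum_jA_jT_jB_j$. Applying the same estimate to multiples of the operators $M_u(T_j)$, whose norms are at most $\|u\|_{M_0A}$, we see that $\sum_jA_jM_u(T_j)B_j$ converges weakly to a bounded operator. Its $(s,t)$ entry is $\sum_jA_j(s)\,u(st^{-1})(T_j)_{s,t}B_j(t)=u(st^{-1})T_{s,t}$. So it equals $M_u(T)$, and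
$$\langle M_u(T)b,a\rangle=\sum_j\langle M_u(T_j)B_jb,A_ja\rangle=\sum_jt_j\langle M_u(T_j)b_j,a_j\rangle.$$
That is, $\varphi_{T,a,b}=\sum_jt_j\varphi_{T_j,a_j,b_j}$, and $B$ is $\sigma$-convex.

**Step 2: the norm closure of $B$ is the closed unit ball of $Q(N)$.** The set $B$ is convex by Step 1 (finite combinations are handled in the same way), and it is circled, since a scalar of modulus at most $1$ can be absorbed into $T$. Next, $\sup_{\varphi\in B}|\varphi(u)|=\|M_u\|$. Indeed, arbitrary vectors can be written $\xi=Db$, $\eta=D'a$ with $a=|\eta|$, $b=|\xi|$ and $D,D'$ unimodular diagonal. Since $M_u$ commutes with left and right multiplication by diagonal operators,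
$$\langle M_u(T)Db,D'a\rangle=\langle M_u(D'^*TD)b,a\rangle.$$
By (F1) the supremum is $\|u\|_{M_0A}$. So, under $Q(N)^*=M_0A(N)$, the polar of $B$ is the closed unit ball, and the bipolar theorem identifies the norm closure of $B$ with the closed unit ball of $Q(N)$.

**Step 3: removing the closure.** Let $\|\varphi\|\le1-\delta$ with $0<\delta<1$. We choose $\psi_0,\psi_1,\ldots\in B$ with
$$\Bigl\|\varphi-(1-\delta)\sum_{j=0}^n\delta^j\psi_j\Bigr\|\le(1-\delta)\delta^{n+1}\qquad(n\ge0).$$
For $n=0$: $\varphi/(1-\delta)$ is in the closed unit ball, so by Step 2 some $\psi_0\in B$ is within $\delta$ of it. Given $\psi_0,\ldots,\psi_n$, the remainder divided by $(1-\delta)\delta^{n+1}$ is in the closed unit ball, so some $\psi_{n+1}\in B$ is within $\delta$ of it; this is the inequality for $n+1$. Hence $\varphi=\sum_j(1-\delta)\delta^j\psi_j$. The weights sum to $1$, so $\varphi\in B$ by Step 1. $\square$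

## 4. How two-sided translation destroys the obvious counterexample

Let $N$ lack AP. By (F2), $1$ is not in the $\sigma(M_0A(N),Q(N))$-closure of the subspace $A(N)$. Hahn–Banach gives $\varphi\in Q(N)$ with $\varphi|_{A(N)}=0$ and $\varphi(1)=1$, and by Lemma 1
$$\varphi(u)=\langle M_u(T)b,a\rangle,\qquad a,b\ge0\text{ in }\ell^2(N).\tag{5}$$
The normal functional $R\mapsto\langle Rb,a\rangle$ vanishes on every $M_u(T)$ with $u\in A(N)$ and is $1$ at $T$. So $T$ is not in the ultraweakly closed span of $\{M_u(T):u\in A(N)\}$, and one would like to conclude that $N$ itself fails (1).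

By (3) we would need $\langle\lambda_gM_u(T)\lambda_hb,a\rangle=0$ for all $g,h\in N$, and (5) gives this only for $g=h=e$. This is a genuine gap: every such $\varphi$ can be written in the form (5) with an operator that does satisfy (1). To see this, put $c(p)=a(p)b(p)$, a function in $\ell^1(N)$. Since $\delta_e\in A(N)$, $\sum_pc(p)T_{p,p}=\varphi(\delta_e)=0$. Hence adding to $T$ a multiple of its diagonal part does not change $\varphi$: the change is a multiple of $u(e)\varphi(\delta_e)=0$. Let $T'$ be $T$ with its diagonal removed. The group $N$ is infinite, since finite groups have AP. If $c$ is not identically $0$, then it is not constant; choose $p,q$ with $c(p)\ne c(q)$ and put $\alpha=c(q)$, $\beta=c(p)$. If $c=0$, choose any $p\ne q$ and put $\alpha=1$, $\beta=0$. Let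
$$T''=T'+\alpha e_{p,p}-\beta e_{q,q}.$$
This still represents $\varphi$, because the change is $u(e)(\alpha c(p)-\beta c(q))=0$.

Now $M_{\delta_e}(T'')=\alpha e_{p,p}-\beta e_{q,q}$. Let $\Omega$ be a normal functional that vanishes on the bimodule in (1) for $T''$, and let $\omega(s,t)=\Omega(e_{s,t})$, a bounded function. As $\lambda_ge_{p,p}\lambda_h=e_{gp,h^{-1}p}$, we get, with $r=p^{-1}q$,
$$\alpha\,\omega(s,t)=\beta\,\omega(sr,tr)\qquad(s,t\in N).$$
If one of $\alpha,\beta$ is $0$, the other is not, and $\omega=0$. Otherwise $\omega(sr^n,tr^n)=(\alpha/\beta)^n\omega(s,t)$ for all $n\in\mathbb Z$, with $0<\alpha/\beta\ne1$, and boundedness forces $\omega=0$. So $\Omega=0$, the bimodule is all of $B(\ell^2(N))$, and $T''$ satisfies (1).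

So we need an operator and a functional whose pairing survives at $g=h=e$ and is zero at (almost) all other pairs of translations. We get this in two stages: random signs handle translations in $N$, and an auxiliary group $C$ provides room to store the random choices.

## 5. Random signs against translations in $N$

Twist the operator by signs, $T_{z,w}\mapsto x_zT_{z,w}y_w$, and twist the functional by the same signs. Untranslated, the signs cancel. After translation they meet as $x_zx_{\beta z}$ and $y_wy_{\gamma w}$, whose averages vanish unless $\beta=\gamma=e$. Here is the exact statement. For a finite set $Q\subseteq N$ let $F=\{\pm1\}^Q\times\{\pm1\}^Q$.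

**Lemma 2.** Let $Q\subseteq N$ be finite and nonempty, $\beta,\gamma\in N$, and let $K(z,w)$, $z,w\in Q$, be complex numbers. Then
$$\frac1{|F|}\sum_{(x,y)\in F}\ \sum_{z,\beta z,w,\gamma w\in Q}x_zx_{\beta z}\,y_wy_{\gamma w}\,K(z,w)=1_{\{\beta=\gamma=e\}}\sum_{z,w\in Q}K(z,w).$$

**Proof.** Fix $z,w$ and average over $(x,y)$ first. The coordinates of $x$ and $y$ are independent uniform signs. So the average is the product of the average of $x_zx_{\beta z}$, which is $1_{\{\beta z=z\}}=1_{\{\beta=e\}}$, and that of $y_wy_{\gamma w}$, which is $1_{\{\gamma=e\}}$. $\square$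

Two matters must be settled before this can be used.

First, Lemma 2 needs finite sets, but we cannot truncate $a$ and $b$ to a finite set once and for all. The truncated functional would be a finite combination of point evaluations, and if such a functional vanishes on $A(N)$ it is $0$, because $A(N)$ contains every $\delta_r$. We therefore cut $\varphi$ into countably many finite pieces, and let the sum of all of them vanish on $A(N)$.

Fix (5). The supports of $a,b$ are countable, so there are nonempty finite sets $Q_1\subseteq Q_2\subseteq\cdots\subseteq N$ such that $a_i=a1_{Q_i}$ and $b_i=b1_{Q_i}$ satisfy $\|a-a_i\|,\|b-b_i\|\le2^{-i}$. Put $a_0=b_0=0$ and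
$$\kappa_i(z,w)=a_i(z)b_i(w)-a_{i-1}(z)b_{i-1}(w),$$
which is supported in $Q_i\times Q_i$. Writing $\kappa_i=(a_i-a_{i-1})\otimes b_i+a_{i-1}\otimes(b_i-b_{i-1})$, we get for the trace norm
$$\|\kappa_i\|_1\le\|a_i-a_{i-1}\|\|b\|+\|a\|\|b_i-b_{i-1}\|.$$
For $i\ge2$ we have $\|a_i-a_{i-1}\|\le\|a-a_{i-1}\|\le2^{-(i-1)}$, and likewise for $b$; so $\sum_i\|\kappa_i\|_1<\infty$. By telescoping, for every $R\in B(\ell^2(N))$,
$$\sum_i\sum_{z,w}\kappa_i(z,w)R_{z,w}=\lim_i\langle Rb_i,a_i\rangle=\langle Rb,a\rangle.\tag{6}$$

Let $F_i=\{\pm1\}^{Q_i}\times\{\pm1\}^{Q_i}$, and let $M=\bigsqcup_iF_i$, a countable set. For $m=(x,y)\in F_i$ and $z,w\in Q_i$ put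
$$S_m(z,w)=x_zT_{z,w}y_w,\qquad W_m(z,w)=|F_i|^{-1}x_z\,\kappa_i(z,w)\,y_w,$$
and let both be $0$ if $z\notin Q_i$ or $w\notin Q_i$. As matrices, $S_m=D_xTD_y$ and $W_m=|F_i|^{-1}D_x\kappa_iD_y$, where $D_x,D_y$ are diagonal with entries $\pm1$ on $Q_i$ and $0$ off $Q_i$. Hence
$$\|S_m\|\le\|T\|,\qquad\|W_m\|_1=|F_i|^{-1}\|\kappa_i\|_1,\qquad\sum_{m\in M}\|W_m\|_1=\sum_i\|\kappa_i\|_1<\infty.\tag{7}$$

Second, one operator has to contain all the $S_m$, and one functional has to pair $W_m$ with $S_m$ and never with $S_{m'}$ for $m'\ne m$, even after translation. This is the role of $C$.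

## 6. A lamp that keeps the blocks apart

Let $C$ be a discrete group and $G=N\times C$. Decompose $\ell^2(G)=\bigoplus_{k\in C}\ell^2(N\times\{k\})$, and look for a block-diagonal operator whose block over $k$ is $\sum_mf_m(k)S_m$, together with a functional with weight $g_m(k)W_m$ on the block over $k$. Translation by an element of $C$ replaces $f_m(k)$ by $f_m(lk)$. So the pairing of $W_{m'}$ with $S_m$ has coefficient
$$\sum_{k\in C}g_{m'}(k)f_m(lk),\tag{8}$$
and we want it to vanish for $m\ne m'$ and **every** $l\in C$, and to equal $1$ for $m=m'$, $l=e$.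

Point masses do not do this. If $f_m=g_m=\delta_{c_m}$ with distinct $c_m\in C$, then (8) is right for $l=e$, but for $m\ne m'$ and $l=c_mc_{m'}^{-1}$ it equals $1$. The signs of $W_{m'}$ then meet the unrelated signs of $S_m$, and Lemma 2 does not apply.

The lamplighter group repairs this. Let $f_p$ record that the walker is at $p$, multiplied by the state of the lamp at the origin, and let $g_p$ be a difference of two points which differ only in that lamp. A left translation which moves the walker also moves the lamp away from the origin; then $f_p$ cannot tell the two points apart, and they cancel.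

**Lemma 3.** Let $C=\mathbb Z/2\wr\Lambda$. For $p\in\Lambda$ define
$$f_p\in\ell^\infty(C),\quad f_p(\varepsilon,n)=\varepsilon(e)1_{\{n=p\}},\qquad g_p=\tfrac12\bigl(\delta_{(\mathbf 1,p)}-\delta_{(s,p)}\bigr)\in\ell^1(C),$$
where $s(e)=-1$ and $s=1$ elsewhere. For $l=(\eta,q)\in C$ and $p,p'\in\Lambda$,
$$\sum_{k\in C}g_{p'}(k)f_p(lk)=\eta(e)\,1_{\{q=e\}}\,1_{\{p=p'\}}.$$

**Proof.** We have $l(\mathbf 1,p')=(\eta,qp')$ and $l(s,p')=(\eta\cdot qs,qp')$, and $(qs)(e)=s(q^{-1})$. So the sum equals
$$\tfrac12\,1_{\{qp'=p\}}\,\eta(e)\bigl(1-s(q^{-1})\bigr).$$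
If $q\ne e$, then $s(q^{-1})=1$ and the sum is $0$. If $q=e$, then $s(q^{-1})=-1$ and the sum is $1_{\{p'=p\}}\,\eta(e)$. $\square$

## 7. Proof of Theorem 1

Keep $\varphi,T,a,b$ from (5) and the data of Section 5. Let $C=\mathbb Z/2\wr\Lambda$ and $G=N\times C$. Since $\Lambda$ is infinite and $M$ is countable, fix an injection $m\mapsto\theta_m$ of $M$ into $\Lambda$.

**Step 1: the operator.** This step stores all the twisted operators $S_m$ in one operator. Define $\widehat T$ by
$$\widehat T_{(z,k),(w,k')}=\delta_{k,k'}\sum_{m\in M}f_{\theta_m}(k)S_m(z,w).$$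
It is block diagonal over $k\in C$. For $k=(\varepsilon,n)$ at most one $m$ contributes, namely the one with $\theta_m=n$, if it exists. So each block is $0$ or $\pm S_m$ for one $m$, and $\|\widehat T\|\le\|T\|$ by (7).

**Step 2: the functional.** This step defines the certificate of failure and checks that it is normal. Put
$$\Omega(R)=\sum_{m\in M}\sum_{k\in C}g_{\theta_m}(k)\sum_{z,w}W_m(z,w)R_{(z,k),(w,k)}\qquad(R\in B(\ell^2(G))).$$
For fixed $m$ the sums over $k,z,w$ are finite, because $g_{\theta_m}$ is supported on two points and $W_m$ on a finite set. So the $m$th term is a normal functional. By trace duality its norm is at most $\|g_{\theta_m}\|_1\|W_m\|_1=\|W_m\|_1$. By (7) these norms are summable, so $\Omega$ is a norm limit of normal functionals, hence normal.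

**Step 3: the key identity.** This step computes $\Omega$ on all translates. For $u\in M_0A(G)$ we write $\widehat\Theta(u)=M_u$, which is bounded by (F1). Let $g,h\in G$, and write $g^{-1}=(\beta,l)$, $h=(\gamma,l')$ with $\beta,\gamma\in N$ and $l,l'\in C$, $l=(\eta,q)$. We claim
$$\Omega(\lambda_g\widehat\Theta(u)(\widehat T)\lambda_h)=1_{\{\beta=\gamma=e\}}\,1_{\{l=l'\}}\,1_{\{q=e\}}\,\eta(e)\,\varphi(v),\qquad v(r)=u(r,e).\tag{9}$$
Here $v\in M_0A(N)$: by (2), $M_u$ maps $S\oplus0$, with $S$ acting on $\ell^2(N\times\{e\})$, to $M_v(S)\oplus0$, so $M_v$ is a corner of $M_u$ and is bounded, and (F1) applies.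

*Entries.* Since $(\lambda_gR\lambda_h)_{s,t}=\langle R\lambda_h\delta_t,\lambda_g^*\delta_s\rangle=R_{g^{-1}s,ht}$, the $((z,k),(w,k))$ entry of $\lambda_g\widehat\Theta(u)(\widehat T)\lambda_h$ is the $((\beta z,lk),(\gamma w,l'k))$ entry of $\widehat\Theta(u)(\widehat T)$. If $l\ne l'$, then $lk\ne l'k$ for all $k$; all these entries vanish and both sides of (9) are $0$. From now on let $l=l'$. Then $(\beta z,lk)(\gamma w,lk)^{-1}=(\beta zw^{-1}\gamma^{-1},e)$, and the entry is
$$v(\beta zw^{-1}\gamma^{-1})\sum_{m'\in M}f_{\theta_{m'}}(lk)\,S_{m'}(\beta z,\gamma w).$$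

*Sum over $C$.* Insert this into $\Omega$. For fixed $m$ the sums over $k,z,w,m'$ have finitely many nonzero terms: two values of $k$, finitely many $(z,w)$, and at most one $m'$ for each $k$. So we may sum over $k$ first. Lemma 3 and the injectivity of $\theta$ give
$$\sum_kg_{\theta_m}(k)f_{\theta_{m'}}(lk)=\eta(e)\,1_{\{q=e\}}\,1_{\{m=m'\}}.$$
Only $m'=m$ survives, and
$$\Omega(\lambda_g\widehat\Theta(u)(\widehat T)\lambda_h)=\eta(e)\,1_{\{q=e\}}\sum_{m\in M}\sum_{z,w}W_m(z,w)\,v(\beta zw^{-1}\gamma^{-1})\,S_m(\beta z,\gamma w).$$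

*Sum over signs.* If $q\ne e$ we are done. If $q=e$, the sum over $m$ converges absolutely, because up to the factor $\eta(e)=\pm1$ its terms are those of $\Omega$, bounded in Step 2. So it may be grouped into the finite blocks $F_i$. For $m=(x,y)\in F_i$,
$$W_m(z,w)S_m(\beta z,\gamma w)=|F_i|^{-1}\,x_zx_{\beta z}\,y_wy_{\gamma w}\,\kappa_i(z,w)\,T_{\beta z,\gamma w}$$
when $z,\beta z,w,\gamma w\in Q_i$, and $0$ otherwise. Lemma 2 with $Q=Q_i$ and $K(z,w)=\kappa_i(z,w)\,v(\beta zw^{-1}\gamma^{-1})\,T_{\beta z,\gamma w}$ shows that the block $F_i$ contributes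
$$1_{\{\beta=\gamma=e\}}\sum_{z,w}\kappa_i(z,w)\,v(zw^{-1})\,T_{z,w}.$$

*Sum over $i$.* The number $v(zw^{-1})T_{z,w}$ is the $(z,w)$ entry of $M_v(T)$. So (6) with $R=M_v(T)$ gives the total $1_{\{\beta=\gamma=e\}}\langle M_v(T)b,a\rangle=1_{\{\beta=\gamma=e\}}\,\varphi(v)$. This proves (9).

**Step 4: conclusion.** This step separates $\widehat T$ from its bimodule. If $u\in A(G)$, then $u\in M_0A(G)$ by Section 1 and $v\in A(N)$ by (F3), so $\varphi(v)=0$. By (9), $\Omega(\lambda_g\widehat\Theta(u)(\widehat T)\lambda_h)=0$ for all $g,h\in G$, and by (3)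
$$\mathrm{Bim}_{L(G)}\{\widehat\Theta(u)(\widehat T):u\in A(G)\}\subseteq\ker\Omega.$$
On the other hand, (9) with $u=1$ and $g=h=e$ gives $\Omega(\widehat T)=\varphi(1)=1$. So $\widehat T$ is not in this bimodule, and $G$ fails (1). $\blacksquare$

Note that in (9) the translations with $\beta=\gamma=e$, $l=l'$, $q=e$ are not killed: they give $\pm\varphi(v)$. This is harmless, because they produce the same number $\varphi(v)$, which vanishes for $u\in A(G)$.

**Remark (strengthening).** By (9), the conclusion of Theorem 1 persists if $A(G)$ is replaced by the larger set of all $u\in M_0A(G)$ for which $u|_{N\times\{e\}}$ lies in the $\sigma(M_0A(N),Q(N))$-closure of $A(N)$. Indeed $\varphi\in Q(N)$ vanishes on that closure, and Step 4 applies as before.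

## 8. AP of $N$ detected by products, and heredity of the condition

**Proof of Theorem 2.**

**(a)⇒(b).** AP is preserved by extensions (Haagerup–Kraus), so $N\times C$ has AP. By Proposition 2 it satisfies (1).

**(b)⇒(c).** The group $\mathbb Z/2\wr\mathbb Z$ is an extension of the abelian group of lamp configurations by $\mathbb Z$. So it is amenable, and has AP by Section 3.

**(c)⇒(d).** Take $\Lambda=\mathbb Z$.

**(d)⇒(a).** This is the contrapositive of Theorem 1. $\square$

**Proof of Theorem 3, open subgroups.** Let $H\le G$ be open, let $G$ satisfy (1), and let $T\in B(L^2(H))$. Let $P=1_H\in L^\infty(G)$, the projection onto $L^2(H)$, and $\widetilde T=T\oplus0$.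

**Step 1: compare the multipliers of $G$ and $H$.** Let $u\in A(G)$; then $u|_H\in A(H)$ by restriction (Herz). The map
$$\Phi(S)=P\widehat\Theta_G(u)(S\oplus0)P|_{L^2(H)}$$
is normal and completely bounded. It is an $L^\infty(H)$-bimodule map, because functions on $H$ extend by $0$ to elements of $L^\infty(G)$. For $s\in H$ we have $\lambda_s^H\oplus0=P\lambda_sP$, so the bimodule property of $\widehat\Theta_G(u)$ gives $\Phi(\lambda_s^H)=P\,u(s)\lambda_s\,P|_{L^2(H)}=u(s)\lambda_s^H$. By uniqueness $\Phi=\widehat\Theta_H(u|_H)$. Since $\widetilde T=P\widetilde TP$, also $\widehat\Theta_G(u)(\widetilde T)=P\widehat\Theta_G(u)(\widetilde T)P$, and therefore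
$$\widehat\Theta_G(u)(\widetilde T)=\widehat\Theta_H(u|_H)(T)\oplus0.$$

**Step 2: compress the bimodule.** Let $S\in B(L^2(H))$ and $g,h\in G$. Then
$$P\lambda_g(S\oplus0)\lambda_hP=(P\lambda_gP)(S\oplus0)(P\lambda_hP).$$
If $g\notin H$, then $gH\cap H=\emptyset$ and $P\lambda_gP=0$; the same holds for $h$. If $g,h\in H$, the product is $\lambda_g^HS\lambda_h^H\oplus0$. By separate ultraweak continuity of multiplication (first in $x$ with $y=\lambda_h$, then in $y$), $Px(S\oplus0)yP\in\mathrm{Bim}_{L(H)}\{S\}\oplus0$ for all $x,y\in L(G)$.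

**Step 3: conclude.** By (1) for $\widetilde T$ and Step 1, $\widetilde T$ is in the ultraweakly closed span of the operators $x(\widehat\Theta_H(u|_H)(T)\oplus0)y$. Compression by $P$ is ultraweakly continuous and fixes $\widetilde T$. By Step 2 we get $T\in\mathrm{Bim}_{L(H)}\{\widehat\Theta_H(u|_H)(T):u\in A(G)\}$, and since $u|_H\in A(H)$ this is (1) for $T$.

**Proof of Theorem 3, direct factors.** Let $G=G_1\times G_2$ satisfy (1), and let $T\in B(L^2(G_1))$. We use $L^2(G)=L^2(G_1)\otimes L^2(G_2)$ and $\lambda_{(s,s')}=\lambda_s\otimes\lambda_{s'}$.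

**Step 1: compare the multipliers of $G$ and $G_1$.** Let $u\in A(G)$; then $u(\cdot,e)\in A(G_1)$ by restriction (Herz). We claim
$$\widehat\Theta_G(u)(T\otimes1)=\widehat\Theta_{G_1}(u(\cdot,e))(T)\otimes1.$$
As functions of $T$, both sides are normal $L^\infty(G_1)$-bimodule maps, where $L^\infty(G_1)$ acts on the target through $f\mapsto f\otimes1$. At $T=\lambda_s$ both equal $u(s,e)\lambda_s\otimes1$, because $\lambda_s\otimes1=\lambda_{(s,e)}$. So they agree on the span of $L^\infty(G_1)\lambda_{G_1}$. This span is a $*$-algebra, since $\lambda_sf\lambda_s^*$ is a translate of $f$. Its commutant consists of the left-translation-invariant elements of $L^\infty(G_1)$, since $L^\infty(G_1)$ is maximal abelian; these are the constants. By the bicommutant theorem the span is ultraweakly dense in $B(L^2(G_1))$, and normality proves the claim.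

**Step 2: slice.** Let $\psi$ be a normal state of $B(L^2(G_2))$. For $S\in B(L^2(G_1))$,
$$(\mathrm{id}\otimes\psi)\bigl(\lambda_{(s,s')}(S\otimes1)\lambda_{(t,t')}\bigr)=\psi(\lambda_{s't'})\,\lambda_sS\lambda_t.$$
The slice map $\mathrm{id}\otimes\psi$ is normal. As in the case of open subgroups, separate ultraweak continuity shows that it maps $\mathrm{Bim}_{L(G)}\{S\otimes1\}$ into $\mathrm{Bim}_{L(G_1)}\{S\}$. Apply $\mathrm{id}\otimes\psi$ to (1) for $T\otimes1$ and use Step 1: $T=(\mathrm{id}\otimes\psi)(T\otimes1)$ is in $\mathrm{Bim}_{L(G_1)}\{\widehat\Theta_{G_1}(u(\cdot,e))(T):u\in A(G)\}$. This gives (1) for $T$.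

The last assertion of Theorem 3 is the contrapositive of the first, combined with Theorem 1. $\square$

## 9. Two crossed products of a space of functions that differ

For discrete $G$ and $R\in B(\ell^2(G))$, the diagonal coefficients of $R$ are the functions $D_r(R):s\mapsto R_{s,r^{-1}s}$, $r\in G$. For $D\in\ell^\infty(G)$, the operator $D\lambda_r$ has entry $D(s)$ at $(s,r^{-1}s)$ and $0$ elsewhere. So $D_r(D\lambda_r)=D$, and $D_{r'}(D\lambda_r)=0$ for $r'\ne r$. Also, by (2),
$$M_{\delta_r}(R)=D_r(R)\lambda_r.\tag{10}$$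

**Corollary.** For $G$ as in Theorem 1 there is a weak*-closed left-translation-invariant subspace $X\subseteq\ell^\infty(G)$ such that the ultraweakly closed span of $\{D\lambda_r:D\in X,\ r\in G\}$ is strictly smaller than the set of all $R\in B(\ell^2(G))$ whose diagonal coefficients $D_r(R)$ all lie in $X$.

**Proof.** Let $X$ be the weak*-closed span of all left translates of the functions $D_r(\widehat T)$, $r\in G$, with $\widehat T$ from Section 7. Write $Y_1$ for the closed span and $Y_2$ for the set of operators in the statement.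

**Step 1: $Y_1\subseteq Y_2$.** Each $D\lambda_r$ with $D\in X$ has its diagonal coefficients in $X$. The maps $R\mapsto D_r(R)$ are linear and continuous from the ultraweak to the weak* topology, and $X$ is weak*-closed. So $Y_2$ is an ultraweakly closed subspace, and it contains $Y_1$.

**Step 2: $\widehat T\in Y_2$.** All $D_r(\widehat T)$ are in $X$ by construction.

**Step 3: $\widehat T\notin Y_1$.** Let $\mathcal B=\mathrm{Bim}_{L(G)}\{\widehat\Theta(u)(\widehat T):u\in A(G)\}$, which does not contain $\widehat T$. We show $Y_1\subseteq\mathcal B$. Let $D$ be the left translate by $s$ of $D_q(\widehat T)$, that is, $D=\lambda_sD_q(\widehat T)\lambda_s^*$ as multiplication operators. By (10) and $\delta_q\in A(G)$,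
$$D\lambda_r=\lambda_s\,D_q(\widehat T)\,\lambda_s^*\lambda_r=\lambda_s\,\widehat\Theta(\delta_q)(\widehat T)\,\lambda_{q^{-1}s^{-1}r}\in\mathcal B.$$
For fixed $r$, the map $D\mapsto D\lambda_r$ is linear and continuous from the weak* to the ultraweak topology, and $\mathcal B$ is ultraweakly closed. So $D\lambda_r\in\mathcal B$ for all $D\in X$ and $r\in G$, and hence $Y_1\subseteq\mathcal B$. $\square$
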